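# The tubular groups $G_{p,p}$ are not automatic

## 1. Three conjugate translations of a flat

For a positive integer $p$ consider
$$G_{p,p}=\langle a,b,s,t\mid ab=ba,\ s^{-1}a^ps=a^pb,\ t^{-1}a^pt=a^pb^{-1}\rangle .$$
Write $P=\langle a,b\rangle$ and
$$v_0=a^p,\qquad v_s=a^pb,\qquad v_t=a^pb^{-1},\qquad\text{so}\qquad \epsilon^{-1}v_0\,\epsilon=v_\epsilon\ \ (\epsilon\in\{s,t\}),\qquad v_0^2=v_sv_t. \tag{1.1}$$
The group is a multiple HNN extension of $\mathbb Z^2$ with infinite cyclic associated subgroups, so $P\cong\mathbb Z^2$. Everything in these notes comes from (1.1): three conjugate elements of one $\mathbb Z^2$, one of them the midpoint of the other two.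

We begin with a case where (1.1) gives a contradiction in three lines. Recall that a CAT(0) space is a geodesic metric space whose triangles are no fatter than Euclidean ones, and that the translation length of an isometry $\gamma$ is $\inf_x d(x,\gamma x)$, which is a conjugation invariant. We use the flat torus theorem: if a group acts properly and cocompactly by isometries on a CAT(0) space and contains $P\cong\mathbb Z^2$, then $P$ preserves an isometrically embedded Euclidean plane and acts on it by translations, through a homomorphism $\tau:P\to\mathbb R^2$ with lattice image (so $\tau$ is injective), and the translation length of $z\in P$ is the Euclidean norm of $\tau(z)$.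

**Proposition 1.** $G_{p,p}$ does not act properly and cocompactly by isometries on a CAT(0) space.

*Proof.* Suppose it does, and take $\tau$ as above. The elements $v_0,v_s,v_t$ are conjugate, so $\tau(v_0),\tau(v_s),\tau(v_t)$ have the same norm $r$. By (1.1), $\tau(v_s)+\tau(v_t)=2\tau(v_0)$. The parallelogram law gives
$$\|\tau(v_s)-\tau(v_t)\|^2=2r^2+2r^2-\|2\tau(v_0)\|^2=0 .$$
So $\tau(b^2)=0$ although $b^2\ne1$, a contradiction. $\square$

Now replace the CAT(0) space by weaker structure. Question 35 of "Algorithms, Dehn Functions, And Automatic Groups" asks whether the groups $G_{p,p}$ are automatic. The following facts are known: they have a quadratic Dehn function, they are not CAT(0), they are not biautomatic (an unpublished result of Brady and Bridson), and $G_{1,1}$ is asynchronously automatic. Since automatic groups have at most quadratic Dehn function, isoperimetry does not decide the question.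

What changes when there is no CAT(0) space? The proof used that length is conjugation invariant, that it is a norm on $P$, and that this norm is *strictly convex*. Conjugation invariance will survive up to bounded error. Strict convexity will not. On $P=\mathbb Z^2$ the norm $N(a^xb^y)=\max(|x|,|y|)$ satisfies $N(v_0)=N(v_s)=N(v_t)=p$. So even if an automatic structure gave us a conjugation-invariant norm on $P$, we would only learn that the triangle inequality $2N(v_0)\le N(v_s)+N(v_t)$ is an equality, and that is no contradiction. This is where the first approach stops. The proof below *uses* this equality: it forces lengths to grow linearly, at the same maximal rate, along very many lines. The tree structure of the group then cannot accommodate all these lines.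

## 2. Coherent combings

**Definition (coherent combing).** Let $(X,d)$ be a metric space with base point $o$. A coherent combing consists of paths $w_x:\{0,1,\dots,D(x)\}\to X$, one for each $x\in X$, with $w_x(0)=o$, $w_x(D(x))=x$, $d(w_x(\tau),w_x(\tau+1))\le1$, extended by $w_x(\tau)=x$ for $\tau\ge D(x)$, and a constant $K\ge1$ such that for all $x,x'\in X$:

* (C1) $d(w_x(\tau),w_{x'}(\tau))\le K(d(x,x')+1)$ for all $\tau\ge0$;
* (C2) $|D(x)-D(x')|\le K(d(x,x')+1)$;
* (C3) $|D(w_x(\tau))-\tau|\le K$ for $0\le\tau\le D(x)$.

Think of $D$ as a clock on $X$. By (C3), a path that passes through a point at time $\tau$ finds there a clock showing $\tau$, up to $K$.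

*Example.* On $\mathbb Z^2$ let $w_{(x,y)}$ walk straight to $(x,0)$, then straight to $(x,y)$, so $D(x,y)=|x|+|y|$. The paths to two neighboring points stay within distance $2$ of each other, which gives (C1); (C2) is clear, and (C3) holds with error $0$ since every initial segment is itself a combing path.

*Non-example.* On $\mathbb Z$ let $w_n$ wait at $0$ for $|n|$ steps and then walk to $n$, so $D(n)=2|n|$. For $n\ge0$ we have $w_n(\tau)=\min(n,\max(0,\tau-n))$, so for $n,n'\ge 0$ the paths differ by at most $|n-n'|$ at each time; for $n>0>n'$ they differ by at most $n+|n'|=d(n,n')$; the case of two negative numbers is symmetric. So (C1) and (C2) hold. But $w_n(n)=0$ and $D(0)=0$, so (C3) fails.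

In a finitely generated group with a word metric and $o=1$, distinct elements have distance at least $1$. So after doubling $K$ we may drop the "$+1$" in (C1) and (C2). Also $D(g)\ge|g|$, since steps have length at most $1$.

**Theorem A.** $G_{p,p}$ is not automatic, for every $p\ge1$.

**Theorem B.** $G_{p,p}$ (any $p\ge1$, word metric) has no coherent combing. Hence it is not quasi-isometric to an automatic group or to a CAT(0) space.

So the answer to the question is: for no positive integer $p$ is $G_{p,p}$ automatic.

## 3. Automatic groups and CAT(0) spaces have coherent combings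

Recall that an automatic structure on $G$, for a finite symmetric generating set, is a regular language $L$ of words mapping onto $G$, together with finite automata (the multiplier automata), one for each generator $x$ and one for $x=1$, which accept exactly the pairs $(w,w')$ of words of $L$ with $\bar w'=\bar wx$, read synchronously, the shorter word being padded at its end. Here $\bar w$ is the element represented by $w$, and $w(\tau)$ is the element represented by the prefix of length $\tau$ (all of $w$ if $\tau\ge|w|$).

**Lemma 2.** (a) An automatic group has a coherent combing. (b) A CAT(0) space has a coherent combing. (c) If $X$ has a coherent combing and is quasi-isometric to a finitely generated group $G$, then $G$ has a coherent combing.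

*Proof of (a).* By Epstein et al., *Word Processing in Groups*, Theorems 2.4.1, 2.5.1 and 2.3.5, for any finite symmetric generating set there is an automatic structure whose language $L$ maps *bijectively* to $G$, and a constant $k$ such that $d(w(\tau),w'(\tau))\le k$ for all $\tau$ whenever $w,w'\in L$ end at distance at most $1$. Let $w_g\in L$ represent $g$, and $D(g)=|w_g|$.

(C1): chain the fellow-traveler inequality along a geodesic from $g$ to $g'$; this gives $d(w_g(\tau),w_{g'}(\tau))\le k\,d(g,g')$.

(C2): let $N$ exceed the number of states of the automaton of $L$ and of every multiplier automaton. Suppose $\bar w'=\bar wx$ with $x$ a generator and $|w'|>|w|+N$. While reading the last $|w'|-|w|>N$ letters of $w'$ the multiplier automaton sees only padding in the first coordinate, and it repeats a state. Pumping the loop gives infinitely many words of $L$ representing $\bar wx$, against bijectivity. So $D$ changes by at most $N$ between neighbors.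

(C3): let $u$ be the prefix of length $\tau$ of $w_g$. It leads to a state from which acceptance is possible, so $uv'\in L$ for some $v'$ with $|v'|\le N$. By bijectivity $D(\overline{uv'})=\tau+|v'|$. By (C2), $|D(\bar u)-D(\overline{uv'})|\le N|v'|\le N^2$. Hence $|D(\bar u)-\tau|\le N^2+N$.

*Proof of (b).* Let $\gamma_x$ be the unit speed geodesic from $o$ to $x$, of length $l_x$, constant after time $l_x$. Put $w_x(\tau)=\gamma_x(\tau)$ for integers $\tau$, and $D(x)=\lceil l_x\rceil$. Let $l_x\le l_y$; note $l_y-l_x\le d(x,y)$. For $\tau\le l_x$, convexity of the distance between geodesics issuing from $o$ gives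
$$d(\gamma_x(\tau),\gamma_y(\tau))\le d(x,\gamma_y(l_x))\le d(x,y)+(l_y-l_x)\le2d(x,y).$$
For $\tau\ge l_x$, $d(x,\gamma_y(\tau))\le d(x,y)+(l_y-l_x)\le2d(x,y)$. This is (C1). (C2) holds since $|\lceil l_x\rceil-\lceil l_y\rceil|\le d(x,y)+1$. (C3) is exact: for an integer $0\le\tau\le D(x)$ we have $D(\gamma_x(\tau))=\lceil\min(\tau,l_x)\rceil=\tau$.

*Proof of (c).* Let $\varphi:X\to G$, $\psi:G\to X$ satisfy, with an integer $C\ge1$,
$$d(\varphi x,\varphi y)\le Cd(x,y)+C,\quad d(\psi g,\psi g')\le Cd(g,g')+C,\quad d(\varphi\psi g,g)\le C,\quad d(\psi\varphi x,x)\le C .$$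
Replacing $\varphi$ by $\varphi(o)^{-1}\varphi$ and $\psi$ by $g\mapsto\psi(\varphi(o)g)$ keeps these inequalities and gives $\varphi(o)=1$. Let $w',D',K'$ be the combing of $X$, and $E=2C$. A step $x\to y$ of $w'_{\psi(g)}$ has $d(\varphi x,\varphi y)\le E$; replace it by a path of exactly $E$ steps (pauses allowed) from $\varphi(x)$ to $\varphi(y)$. Finally append a path of exactly $E$ steps from $\varphi\psi(g)$ to $g$. This is $w_g$, and $D(g)=E(D'(\psi g)+1)$.

(C2): $|D(g)-D(g')|\le EK'(d(\psi g,\psi g')+1)\le EK'(Cd(g,g')+C+1)$.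

(C1): write $\tau=Ei+r$ with $0\le r<E$. Then $w_g(\tau)$ is within $E$ of $\varphi(w'_{\psi g}(i))$: for $i\le D'(\psi g)$ it lies on an $E$-step path starting there, and for larger $i$ it is $g$, within $C$ of $\varphi\psi(g)$. So $d(w_g(\tau),w_{g'}(\tau))\le2E+CK'(d(\psi g,\psi g')+1)+C$, which is at most a constant times $d(g,g')+1$.

(C3): let $\tau=Ei+r\le D(g)$, $u=w_g(\tau)$, $i_0=\min(i,D'(\psi g))$ and $x=w'_{\psi g}(i_0)$. Then $d(u,\varphi x)\le E$, so $d(\psi u,x)\le d(\psi u,\psi\varphi x)+C\le CE+2C$. By (C2) in $X$, $D'(\psi u)$ is within a constant of $D'(x)$; by (C3) in $X$, $D'(x)$ is within $K'$ of $i_0$; and $|i-i_0|\le1$. Multiplying by $E$, $|D(u)-\tau|$ is bounded. $\square$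

So Theorem A and the second sentence of Theorem B follow from the first sentence of Theorem B, which we now prove. Regular languages do not appear again.

## 4. The tree of planes

Let $G=G_{p,p}$ with generators $\{a,b,s,t\}^{\pm1}$, word length $|\cdot|$ and $d(g,g')=|g^{-1}g'|$. We need two facts: a separation property of the Bass–Serre tree, and the undistortedness of $P$.

The Bass–Serre tree $\mathcal T$ has as vertices the cosets $gP$ ("planes"). For $\epsilon\in\{s,t\}$ it has one oriented edge of type $\epsilon$ for each coset $g\langle v_0\rangle$, from $gP$ to $g\epsilon P$; this is well defined because $gv_0^k\epsilon=g\epsilon v_\epsilon^k$. Follow a path in the Cayley graph. Steps $a^{\pm1},b^{\pm1}$ stay in the plane. A step $g\to g\epsilon$ crosses the $\epsilon$-edge $g\langle v_0\rangle$ forwards. A step $g\to g\epsilon^{-1}$ crosses the $\epsilon$-edge $g\epsilon^{-1}\langle v_0\rangle$ backwards. I call the coset $g\langle v_0\rangle$ the *door* of its edge.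

*Example.* Let $p=1$. The word $s^{-1}as$ starts in the plane $P$, moves to the plane $s^{-1}P$ by crossing the $s$-edge with door $s^{-1}\langle a\rangle$ backwards, makes one step along the door, and returns to $P$ at $s^{-1}as=ab$. Seen from $P$, a door left backwards by $s^{-1}$ looks like a line in direction $v_s$. One left forwards looks like a line in direction $v_0$.

Removing an open edge cuts $\mathcal T$ into two sides.

**Lemma 3 (doors).** Let $\mathcal E$ be the $\epsilon$-edge with door $L=g\langle v_0\rangle$, and let $F\subset G$ be the set of $g'$ with $g'P$ on the side of the origin $gP$. Then $L\subset F$. When a Cayley path enters $F$, its first element in $F$ lies in $L$; when it leaves $F$, its last element in $F$ lies in $L$. Hence for $u\in F$, $y\notin F$,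
$$d(u,y)\ge d(u,L),\qquad d(u,y)\ge d(y,L).$$

*Proof.* $L\subset gP\subset F$. A path entering $F$ crosses $\mathcal E$ from terminus to origin, that is, by a step $g'\to g'\epsilon^{-1}$ with $g'\epsilon^{-1}\in L$. Reversing paths gives the statement about leaving. A geodesic from $u$ to $y$ thus contains a point of $L$. $\square$

**Lemma 4 (undistortion).** For $z=a^xb^y\in P$ put $\|z\|=|x|+|y|$. Then $\|z\|\le2|z|$. Consequently, with $\nu=\tfrac12$, for all $g\in G$, $i,j\in\mathbb Z$ and distinct $v,v'\in\{v_0,v_s,v_t\}$,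
$$d(gv^i,gv'^j)\ge\nu\max(|i|,|j|),\qquad\text{in particular }|v^i|\ge\nu|i|. \tag{4.1}$$

*Proof.* The map $h:G\to\mathbb Z$ with $a\mapsto1$ and $b,s,t\mapsto0$ respects the relations, so it is a homomorphism. It satisfies $|h(g)|\le|g|$ and $h(v_0)=h(v_s)=h(v_t)=p$.

Take a geodesic path $1=g_0,g_1,\dots$ to $z$ and consecutive times $i<i'$ at which it is in $P$. Either $i'=i+1$ and the step is $a^{\pm1}$ or $b^{\pm1}$, of norm $1$. Or the path leaves the vertex $P$ and comes back; as $\mathcal T$ is a tree, it comes back through the edge by which it left. If it left forwards, both $g_i$ and $g_{i'}$ lie in the door, so $g_i^{-1}g_{i'}=v_0^k$. If it left backwards by $\epsilon^{-1}$, then it returns by $\epsilon$ from a point $g_i\epsilon^{-1}v_0^k$ of the door, so $g_i^{-1}g_{i'}=\epsilon^{-1}v_0^k\epsilon=v_\epsilon^k$. In all cases $g_i^{-1}g_{i'}=v^k$ with $p|k|=|h(v^k)|\le i'-i$, and therefore $\|v^k\|\le(p+1)|k|\le2p|k|\le2(i'-i)$. Summing over all pairs gives $\|z\|\le2|z|$.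

For (4.1), $d(gv^i,gv'^j)=|v^{-i}v'^j|\ge\frac12\|v^{-i}v'^j\|$. If $v=v_0$ and $v'\in\{v_s,v_t\}$ then $\|v^{-i}v'^j\|=p|j-i|+|j|\ge\max(|i|,|j|)$. If $\{v,v'\}=\{v_s,v_t\}$ then $\|v^{-i}v'^j\|=p|j-i|+|i+j|\ge2\max(|i|,|j|)$. The last claim is the case $j=0$. $\square$

Put $A=p+1$, so that $|v_0|,|v_s|,|v_t|\le A$. I keep the letters $\nu$ and $A$ because Section 9 uses the same computations with other values.

## 5. The maximal slope along conjugate directions

From now on suppose that $G$ has a coherent combing, with constant $K$ and with the "$+1$" dropped in (C1), (C2). This section finds the replacement for translation length, and turns the equality case of the triangle inequality into a statement about $D$.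

For $n\ge0$ put
$$M_n=\sup_{g\in G}\bigl(D(gv_0^n)-D(g)\bigr).$$
By (C2), $M_n\le KAn$. Clearly $M_{n+m}\le M_n+M_m$. By Fekete's lemma the limit $\lambda=\lim M_n/n$ exists and equals $\inf_{n\ge1}M_n/n$. Since $M_n\ge D(v_0^n)-D(1)\ge|v_0^n|-D(1)\ge\nu n-D(1)$, we have $\lambda\ge\nu>0$. Put
$$\omega_n=M_n-\lambda n\ge0,\qquad\omega_n^*=\max_{k\le n}\omega_k .$$
Then $\omega_n^*=o(n)$: given $\eta>0$ there is $k_0$ with $\omega_k\le\eta k$ for $k\ge k_0$, so $\omega_n^*\le\max(\omega^*_{k_0},\eta n)$.

*Example.* For $\mathbb Z^2$ with the combing of Section 2 and $v_0=a^p$ we get $M_n=\sup_x(|x+pn|-|x|)=pn$, so $\lambda=p$. The slope $\lambda$ is attained on half-lines only: $D$ increases along $v_0$ where $x\ge0$.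

The same bound holds in the three conjugate directions:
$$D(gv^n)\le D(g)+M_n+2K\qquad(v\in\{v_0,v_s,v_t\},\ g\in G,\ n\ge0). \tag{5.1}$$
Indeed $gv_\epsilon^n=g\epsilon^{-1}v_0^n\epsilon$, and each of the steps $\epsilon^{-1}$, $\epsilon$ changes $D$ by at most $K$.

The next lemma says: if $D$ grows at the maximal rate $\lambda$ along a $v_0$-line, then it grows at this rate along the $v_s$- and $v_t$-lines through the same point, and hence along $v_0$-lines in the neighboring planes. The reason is that $v_0^{2k}=v_s^kv_t^k$: neither factor can gain more than about $\lambda k$, and together they gain $2\lambda k$.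

**Lemma 5 (propagation).** Let $r\in\mathbb R$, $N\ge0$, and suppose $|D(gv_0^k)-r-\lambda k|\le e$ for all integers $|k|\le N$. Then for $\epsilon\in\{s,t\}$, $u\in P$ and integers $|k|\le N/2$,
$$|D(gv_\epsilon^k)-r-\lambda k|\le e+\omega_N^*+2K,\qquad|D(gu\epsilon^{-1}v_0^k)-r-\lambda k|\le e+\omega_N^*+K(|u|+3).$$

*Proof.* Let $\epsilon=s$; the case $\epsilon=t$ is the same with $s$ and $t$ exchanged. Let $0\le k\le N/2$. By (5.1),
$$D(gv_s^k)\le D(g)+M_k+2K\le r+\lambda k+e+\omega_N^*+2K .$$
Since $gv_0^{2k}=gv_s^kv_t^k$, (5.1) also gives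
$$D(gv_s^k)\ge D(gv_0^{2k})-M_k-2K\ge r+2\lambda k-e-\lambda k-\omega_N^*-2K .$$
For the exponent $-k$: $v_s^{-k}=v_0^{-2k}v_t^k$, so
$$D(gv_s^{-k})\le D(gv_0^{-2k})+M_k+2K\le r-2\lambda k+e+\lambda k+\omega_N^*+2K ,$$
and $D(g)\le D(gv_s^{-k})+M_k+2K$ gives $D(gv_s^{-k})\ge r-\lambda k-e-\omega_N^*-2K$. This proves the first estimate. For the second, $gu\epsilon^{-1}v_0^k=guv_\epsilon^k\epsilon^{-1}=gv_\epsilon^k\,u\epsilon^{-1}$ because $P$ is abelian. So this point is at distance at most $|u|+1$ from $gv_\epsilon^k$, which costs $K(|u|+1)$. $\square$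

## 6. A line of maximal slope and its branches

We now choose constants, a base point $S$ in the middle of a long line of maximal slope, and many branches of $\mathcal T$ at $S$ on which the clock $D$ runs in the same way.

**Constants.** Fix in this order, independently of $n$:

* $\mu=1+\nu/\lambda$, and $m\ge2$ with $\nu\mu^{m-1}\ge KA+2$;
* $\delta\in(0,1)$ with $\delta(1+2A/\nu)\le\frac1{2K}$;
* $\kappa=\frac{\delta}{2KA}$ and $J=\lceil1/\kappa\rceil+3$;
* $\sigma=\frac1{3\cdot2^{m+1}}$ and $\beta=\frac14\min(\nu\sigma,\lambda)$;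
* $B=AJ+1+m$.

For large $n$ put $R=\lfloor\beta n\rfloor$ and $\xi=\lfloor\kappa R\rfloor$. Thus $R$ and $\xi$ are linear in $n$, and $\xi$ is much smaller than $R$. Here $o(n)$ means a bound that depends only on $n$ and the constants; "for $n$ large" is used finitely often.

**Step 1: the base point.** Choose $g_n$ with $D(g_nv_0^n)-D(g_n)\ge M_n-1\ge\lambda n-1$. For $0\le i\le j\le n$,
$$D(g_nv_0^j)-D(g_nv_0^i)\le M_{j-i}\le\lambda(j-i)+\omega_n^* .$$
For a lower bound, subtract the gains on $[0,i]$ and $[j,n]$ from the total: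
$$D(g_nv_0^j)-D(g_nv_0^i)\ge\lambda n-1-M_i-M_{n-j}\ge\lambda(j-i)-1-2\omega_n^* .$$
Put $S=g_nv_0^{\lfloor n/2\rfloor}$. Then
$$|D(Sv_0^k)-D(S)-\lambda k|\le2\omega_n^*+1\qquad(|k|\le\lfloor n/2\rfloor). \tag{6.1}$$
Taking $k=-\lfloor n/2\rfloor$ and using $D\ge0$, we get $D(S)\ge\lambda\lfloor n/2\rfloor-o(n)\ge\lambda n/4\ge R$ for $n$ large.

**Step 2: points in neighboring planes with the same clock.** For $\epsilon\in\{s,t\}$ and $1\le j\le J$ put
$$S_0=Sv_0^j\epsilon^{-1},\qquad S_i=S_{i-1}t^{-1}\quad(1\le i\le m).$$
Apply Lemma 5 $m+1$ times with $r=D(S)$, first with $u=v_0^j$ (here $|u|\le AJ$), then with $u=1$. Each application halves the window. Since $\lfloor n/2\rfloor\ge n/3$, the final window contains all $|k|\le\sigma n$. With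
$$e_n=2\omega_n^*+1+(m+1)(\omega_n^*+3K)+KAJ=o(n)$$
we obtain
$$|D(S_iv_0^k)-D(S)-\lambda k|\le e_n\qquad(0\le i\le m,\ |k|\le\sigma n). \tag{6.2}$$

**Step 3: choosing $\epsilon$.** Look at the path to $S$ at a time shortly before its arrival: let
$$\tau_0=D(S)-R\ge0,\qquad y=w_S(\tau_0).$$
We want $y$ to be far from the line along which our branches are attached. *Claim: for some $\epsilon\in\{s,t\}$, $d(y,S\langle v_\epsilon\rangle)\ge\delta R$.* Otherwise $y$ is within $\delta R$ of some $Sv_s^k$ and of some $Sv_t^l$. By (4.1), $\nu|k|\le2\delta R$, hence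
$$d(y,S)\le\delta R+A|k|\le\delta R(1+2A/\nu)\le\frac R{2K}.$$
But (C3) gives $D(y)\le D(S)-R+K$, so by (C2) $d(y,S)\ge\frac{R-K}K=\frac RK-1$, which exceeds $\frac R{2K}$ when $R>2K$. This is a contradiction for $n$ large. Fix such an $\epsilon$.

**Step 4: the branches.** Put $P_{-1}=SP$, $P_i=S_iP$ and $L_i=S_i\langle v_0\rangle$ for $0\le i\le m$. The coset $L_0$ is the door of an $\epsilon$-edge $\mathcal E_0$ with origin $P_0$ and terminus $S_0\epsilon P=Sv_0^jP=P_{-1}$. For $i\ge1$, $L_i$ is the door of a $t$-edge $\mathcal E_i$ with origin $P_i$ and terminus $S_itP=P_{i-1}$. Since $P_{i-1}$ is the terminus of $\mathcal E_i$ but the origin of $\mathcal E_{i-1}$, these edges differ. So $P_{-1},P_0,\dots,P_m$ is a path in $\mathcal T$ without backtracking. Let $F_i$ be the set of $g'\in G$ with $g'P$ on the $P_i$-side of $\mathcal E_i$; this is the origin side, so Lemma 3 applies. Then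
$$F_0\supset F_1\supset\dots\supset F_m,\qquad S\notin F_0 .$$

Write $F_0^{(j)},L_0^{(j)}$ when $j$ matters. For different $j$ the edges $\mathcal E_0^{(j)}$ at the vertex $SP$ differ: the doors of $j$ and $j'$ coincide only if $v_0^{j'-j}\in\epsilon^{-1}\langle v_0\rangle\epsilon=\langle v_\epsilon\rangle$, and as $v_0,v_\epsilon$ are linearly independent in $P$, this forces $j=j'$. Hence $F_0^{(1)},\dots,F_0^{(J)}$ are pairwise disjoint, and $y$ lies in at most one of them. Call $j$ *good* if $y\notin F_0^{(j)}$. At least $J-1$ values are good.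

## 7. Exponential descent through the doors

Fix a good $j$, and consider the target
$$q=S_mv_0^{-\xi}\in L_m\subset F_m .$$
It lies at the far end of the branch and is not far from $S$:
$$d(S,q)\le B+A\xi,\qquad K\,d(S,q)\le KB+KA\kappa R=KB+\tfrac12\delta R. \tag{7.1}$$
For $n$ large the last quantity is at most $R$.

Here is the picture. The path $w_q$ must pass the doors $L_0,L_1,\dots,L_m$ in order. In the plane $P_{i-1}=S_{i-1}P$, the door $L_{i-1}$ is the line $S_{i-1}\langle v_0\rangle$, and the next door $L_i$ looks like the line $S_{i-1}\langle v_t\rangle$. These lines meet at $S_{i-1}$ and diverge. By (6.2) the clock at the point of parameter $-z$ on either door shows about $D(S)-\lambda z$. If $w_q$ passes door $i$ at parameter $-z_i$, it needed time at least about $\nu z_i$ to get there from door $i-1$, so it passed door $i-1$ at a time earlier by at least $\nu z_i$, that is, at parameter $-z_{i-1}$ with $z_{i-1}\ge(1+\nu/\lambda)z_i$. Going back from $q$ towards $S$, the parameters grow exponentially in the number of doors.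

Why several doors? With $m=1$ we would know only $z_1\ge\xi-o(n)$, so that $w_q$ passes $L_1$ at distance about $\nu\xi$ or more from $L_0$, while (C1) allows $w_q$ and $w_S$ to be about $KA\xi$ apart. As $KA\ge\nu$, nothing would follow for $w_S$. The choice of $m$ makes the depth beat this constant.

**Step 1: at time $\tau_0$ the path $w_q$ has not yet entered $F_0$ for good.** This ensures that everything below happens in the time window after $\tau_0$. *Claim: $w_q(\tau_0)\notin F_0$.* Otherwise, as $y\notin F_0$, Lemma 3 gives $d(y,w_q(\tau_0))\ge d(y,L_0)$. The points of $L_0$ are $Sv_0^j\epsilon^{-1}v_0^k=Sv_\epsilon^k\,v_0^j\epsilon^{-1}$, at distance at most $AJ+1$ from $Sv_\epsilon^k$. So by the choice of $\epsilon$, $d(y,w_q(\tau_0))\ge\delta R-(AJ+1)$. But $y=w_S(\tau_0)$, so (C1) and (7.1) give $d(y,w_q(\tau_0))\le KB+\frac12\delta R$. For $n$ large this is a contradiction.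

In particular $\tau_0<D(q)$, since $w_q(\tau)=q\in F_0$ for $\tau\ge D(q)$.

**Step 2: the crossing points.** Let $\theta_i$ be the smallest time such that $w_q(\tau)\in F_i$ for all $\theta_i\le\tau\le D(q)$. As the $F_i$ are nested and contain $q$,
$$\tau_0<\theta_0\le\theta_1\le\dots\le\theta_m\le D(q).$$
At time $\theta_i-1\ge0$ the path is outside $F_i$, so it enters $F_i$ by a genuine Cayley step, and Lemma 3 says
$$Q_i:=w_q(\theta_i)\in L_i .$$
Write $Q_i=S_iv_0^{-z_i}$ with $z_i\in\mathbb Z$.

**Step 3: the parameters lie in the window of (6.2).** We have $d(q,Q_i)\le D(q)-\theta_i\le D(q)-\tau_0\le R+K\,d(S,q)\le2R$ by (C2) and (7.1). Also $d(S_i,q)\le m+A\xi\le m+R$. So for $n$ large $\nu|z_i|\le|v_0^{z_i}|=d(S_i,Q_i)\le4R$, whence $|z_i|\le4R/\nu\le4\beta n/\nu\le\sigma n$. Clearly also $\xi\le R\le\sigma n$. By (6.2), and by (C3) for the points $Q_i=w_q(\theta_i)$,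
$$|\theta_i-D(S)+\lambda z_i|\le e_n+K,\qquad|D(q)-D(S)+\lambda\xi|\le e_n. \tag{7.2}$$

**Step 4: start of the descent.** Put $\eta_n=(2e_n+2K+1)/\lambda=o(n)$. From $\theta_m\le D(q)$ and (7.2), $D(S)-\lambda z_m-e_n-K\le D(S)-\lambda\xi+e_n$. Hence $z_m\ge\xi-\eta_n$.

**Step 5: one door.** Let $1\le i\le m$. Then
$$Q_i=S_{i-1}t^{-1}v_0^{-z_i}=S_{i-1}v_t^{-z_i}t^{-1},\qquad Q_{i-1}=S_{i-1}v_0^{-z_{i-1}} ,$$
so (4.1) gives $d(Q_i,Q_{i-1})\ge\nu|z_i|-1$. The path $w_q$ needs at least this time from $Q_{i-1}$ to $Q_i$. With (7.2),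
$$\nu z_i-1\le\theta_i-\theta_{i-1}\le\lambda(z_{i-1}-z_i)+2e_n+2K ,$$
that is,
$$z_{i-1}\ge\mu z_i-\eta_n .$$

**Step 6: iteration.** Use Step 5 for $i=m,m-1,\dots,2$ and then Step 4:
$$z_1\ge\mu^{m-1}z_m-(1+\mu+\dots+\mu^{m-2})\eta_n\ge\mu^{m-1}\xi-m\mu^{m-1}\eta_n .$$
By the choice of $m$,
$$\nu z_1\ge(KA+2)\xi-o(n). \tag{7.3}$$

## 8. Many disjoint branches in one time window

First we transfer the information from $w_q$ to the path $w_S$, which does not depend on $j$. Then we count.

**Step 1: $w_S$ goes deep into the branch.** The point $Q_1=S_0v_t^{-z_1}t^{-1}$ lies in $F_1\subset F_0$. By (4.1), applied to $S_0v_t^{-z_1}$ and the points $S_0v_0^k$ of $L_0$, and by (7.3),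
$$d(Q_1,L_0)\ge\nu|z_1|-1\ge(KA+2)\xi-o(n).$$
By (C1) and (7.1), $d(w_S(\theta_1),Q_1)=d(w_S(\theta_1),w_q(\theta_1))\le K\,d(S,q)\le KA\xi+KB$. Since $\xi$ is linear in $n$, for $n$ large
$$d(Q_1,L_0)-d(w_S(\theta_1),Q_1)\ge2\xi-o(n)\ge\xi>0 .$$
If $w_S(\theta_1)$ were outside $F_0$, Lemma 3 would give $d(Q_1,w_S(\theta_1))\ge d(Q_1,L_0)$, which is false. So $w_S(\theta_1)\in F_0^{(j)}$, and by the triangle inequality $d(w_S(\theta_1),L_0^{(j)})\ge\xi$. As $S\notin F_0^{(j)}$ and $w_S(\tau)=S$ for $\tau\ge D(S)$, we also have $\theta_1<D(S)$.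

A single branch is not yet absurd: it says only that the path to $S$ makes a long excursion into $F_0^{(j)}$ and comes back. But this is true for *every* good $j$. So for every good $j$ there is a time $\theta^{(j)}\in[\tau_0,D(S)]$ at which $w_S$ is in $F_0^{(j)}$ at distance at least $\xi$ from $L_0^{(j)}$.

**Step 2: different branches need different times.** Let $j\ne j'$ be good and, say, $\theta^{(j)}\le\theta^{(j')}$. The sets $F_0^{(j)}$ and $F_0^{(j')}$ are disjoint, so after time $\theta^{(j)}$ the path $w_S$ leaves $F_0^{(j)}$; at its first leaving, the last point inside lies in $L_0^{(j)}$ (Lemma 3), and reaching it takes time at least $\xi$. Up to that moment the path is in $F_0^{(j)}$, hence outside $F_0^{(j')}$. So the last entrance into $F_0^{(j')}$ before time $\theta^{(j')}$ comes later; it happens at a point of $L_0^{(j')}$, and from there another time of at least $\xi$ is needed. Hence $|\theta^{(j)}-\theta^{(j')}|\ge2\xi$.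

**Step 3: counting.** At least $J-1$ such times lie in $[\tau_0,D(S)]$, an interval of length $R$, so $(J-2)\cdot2\xi\le R$. But $\xi\ge\kappa R-1\ge\kappa R/2$ for $n$ large, and $J-2\ge\frac1\kappa+1$, so
$$(J-2)\cdot2\xi\ge\Bigl(\frac1\kappa+1\Bigr)\kappa R>R ,$$
a contradiction. So $G_{p,p}$ has no coherent combing. With Lemma 2 this proves Theorem B and Theorem A: $G_{p,p}$ is automatic for no $p\ge1$. $\blacksquare$

The argument also proves again that $G_{p,p}$ is not biautomatic (biautomatic groups are automatic) and not CAT(0).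

## 9. A larger family of tubular groups

**Theorem C.** Let $P\cong\mathbb Z^2$, let $c_s,c_t\in P$ be linearly independent, and let $c\in P$ with $c=\alpha c_s+(1-\alpha)c_t$ in $P\otimes\mathbb Q$, $0<\alpha<1$. Let $h:P\to\mathbb Z$ be a homomorphism with $h(c)=h(c_s)=h(c_t)=H>0$ (it exists). Let
$$\Gamma=\langle P,s,t,r_1,\dots,r_l\mid s^{-1}cs=c_s,\ t^{-1}ct=c_t,\ r_i^{-1}d_ir_i=d_i'\rangle,$$
where $d_i,d_i'\in P$ and $h(d_i)=h(d_i')\ne0$ ($l\ge0$). Then $\Gamma$ has no coherent combing. Hence $\Gamma$ is not quasi-isometric to any automatic group or any CAT(0) space.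

Such an $h$ exists: the $\mathbb Q$-linear functional equal to $1$ on $c_s$ and $c_t$ is $\alpha+(1-\alpha)=1$ on $c$; clear denominators. For $G_{p,p}$ take $c=v_0$, $c_s=v_s$, $c_t=v_t$, $\alpha=\frac12$, $l=0$.

*Proof.* Use as generators a basis of $P$ and the stable letters, with inverses. Put $v_0=c$, $v_s=c_s$, $v_t=c_t$ and $A=\max(|c|,|c_s|,|c_t|)$. Since $h\ne0$ on all elements $c,c_s,c_t,d_i,d_i'$, they have infinite order, and $\Gamma$ is a multiple HNN extension of $P$. What Sections 5–8 use about the group is: the conjugation relations in (1.1), Lemma 3, inequality (4.1) with some $\nu\in(0,1]$, the linear independence of $v_0$ and $v_\epsilon$, and Lemma 5. We check these for $\Gamma$.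

**Lemma 3.** The tree has further edges, of type $r_i$, with doors $g\langle d_i\rangle$. The proof is unchanged.

**Inequality (4.1).** Extend $h$ to $\Gamma$ by $0$ on stable letters, and let $\kappa_0>0$ be the maximum of $|h|$ on generators, so $|h(g)|\le\kappa_0|g|$. Let $\|\cdot\|$ be the $\ell^1$ norm for the chosen basis of $P$. As in the proof of Lemma 4, cut a geodesic from $1$ to $z\in P$ at its times in $P$. A single step in $P$ has norm $1$. An excursion of length $\ell$ leaves and returns through one edge, so it represents $d^k$ with $d\in\{c,c_s,c_t,d_i,d_i'\}$ and $|k||h(d)|\le\kappa_0\ell$, so $\|d^k\|\le\frac{\kappa_0\|d\|}{|h(d)|}\ell$. The set of these $d$ is finite, so $\|z\|\le K_1|z|$ on $P$ for a constant $K_1\ge1$. As $0<\alpha<1$, any two of $c,c_s,c_t$ are linearly independent. For distinct $v,v'$ among them, $(i,j)\mapsto\|-iv+jv'\|$ extends to a norm on $\mathbb R^2$, so it is bounded below by a positive multiple of $\max(|i|,|j|)$. Taking the smallest constant for the three pairs, dividing by $K_1$ and capping at $1$, we get (4.1)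 with some $\nu\in(0,1]$.

**Section 5 up to (5.1).** This goes through word for word: $M_n\le KAn$, $\lambda\ge\nu>0$, and (5.1) uses only the conjugation relations.

**Lemma 5.** Write $\alpha=k_1/N_1$ with integers, $k_2=N_1-k_1$ and $k_1,k_2\ge1$, multiplying numerator and denominator by a common factor if necessary so that $c^{N_1}=c_s^{k_1}c_t^{k_2}$. (In fact this equality holds for any such fraction, since $P$ is torsion free.) We show: if $|D(gc^k)-r-\lambda k|\le e$ for $|k|\le N$, then for $u\in P$ and $|k|\le N/N_1$,
$$|D(gc_\epsilon^k)-r-\lambda k|\le e+\omega_N^*+2K+E,\qquad|D(gu\epsilon^{-1}c^k)-r-\lambda k|\le e+\omega_N^*+K(|u|+3)+E,$$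
where $E=N_1(KA+\lambda)$. Let $\epsilon=s$. For an integer $l'\ge0$ with $N_1l'\le N$, (5.1) gives
$$D(gc_s^{k_1l'})\le D(g)+M_{k_1l'}+2K\le r+\lambda k_1l'+e+\omega_N^*+2K,$$
$$D(gc_s^{k_1l'})\ge D(gc^{N_1l'})-M_{k_2l'}-2K\ge r+\lambda k_1l'-e-\omega_N^*-2K .$$
For negative exponents, $c_s^{-k_1l'}=c^{-N_1l'}c_t^{k_2l'}$ gives
$$D(gc_s^{-k_1l'})\le D(gc^{-N_1l'})+M_{k_2l'}+2K\le r-\lambda k_1l'+e+\omega_N^*+2K ,$$
and $D(g)\le D(gc_s^{-k_1l'})+M_{k_1l'}+2K$ gives $D(gc_s^{-k_1l'})\ge r-\lambda k_1l'-e-\omega_N^*-2K$. A general $k$ with $|k|\le N/N_1$ is rounded towards $0$ to a multiple $\pm k_1l'$ of $k_1$; then $l'\le|k|\le N/N_1$, so the above applies, and the rounding changes the exponent by less than $k_1\le N_1$, hence $D$ by at most $KAN_1$ and $\lambda k$ by at most $\lambda N_1$. This is the first estimate. For $\epsilon=t$ exchange the roles of $k_1$ and $k_2$. The second estimate follows as before from $gu\epsilon^{-1}c^k=gc_\epsilon^ku\epsilon^{-1}$.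

**Sections 6–8.** Each use of Lemma 5 now divides the window by $N_1$ instead of $2$ and adds $E$ to the error. So take $\sigma=\frac1{3N_1^{m+1}}$ and add $(m+1)E$ to $e_n$, which is still $o(n)$. With these values, and the new $\nu,A$, (6.2) holds, and Steps 3 and 4 of Section 6 and all of Sections 7 and 8 hold as written: they use only (C1)–(C3), Lemma 3, (4.1), (6.2), the inequalities $|v_0|,|v_s|,|v_t|\le A$ and the independence of $v_0,v_\epsilon$. (The remark $KA\ge\nu$ in Section 7 also remains true, as $A\ge1$.) So $\Gamma$ has no coherent combing, and Lemma 2 gives the last sentence. $\square$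

## 10. The free-by-cyclic groups $E_{m,n}$

**Theorem D.** For $m,n\in\mathbb Z$ let $\phi_{m,n}\in\mathrm{Aut}(F(x,y,z))$, $x\mapsto x$, $y\mapsto yx^m$, $z\mapsto zx^n$, and $E_{m,n}=F_3\rtimes_{\phi_{m,n}}\mathbb Z$. The following are equivalent:

* (i) $0,m,n$ are not pairwise distinct;
* (ii) $E_{m,n}$ is a CAT(0) group;
* (iii) $E_{m,n}$ is quasi-isometric to a CAT(0) space;
* (iv) $E_{m,n}$ has a coherent combing.

If $0,m,n$ are pairwise distinct, $E_{m,n}$ is not quasi-isometric to any automatic group.

Here a CAT(0) group is one that acts properly and cocompactly by isometries on a CAT(0) space.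

*Proof.* Let $T$ generate $\mathbb Z$, acting by $TgT^{-1}=\phi_{m,n}(g)$. Then $[T,x]=1$, and $TyT^{-1}=yx^m$ means $y^{-1}Ty=x^mT=Tx^m$. Similarly for $z$. So
$$E_{m,n}=\langle T,x,y,z\mid[T,x],\ y^{-1}Ty=Tx^m,\ z^{-1}Tz=Tx^n\rangle. \tag{10.1}$$

**(i)⇒(ii).** If $0,m,n$ are not pairwise distinct, then $\{T,Tx^m,Tx^n\}\subset\{T,Tx^k\}$ for one integer $k$. Choose a Euclidean inner product on $\langle T,x\rangle\otimes\mathbb R$ for which $T$ and $Tx^k$ (additively, $T+kx$) have equal length. Since
$$|T+kx|^2=|T|^2+2k\langle T,x\rangle+k^2|x|^2 ,$$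
we may take $\langle T,x\rangle=-\frac k2|x|^2$, with $|T|$ large enough that the form is positive definite (for $k=0$ any inner product works). In the resulting flat torus, $T,Tx^m,Tx^n$ are represented by closed geodesics of one common length. Attach two flat annuli: the first along the geodesics of $T$ and $Tx^m$, the second along those of $T$ and $Tx^n$. By gluing with a tube (Bridson–Haefliger, *Metric Spaces of Non-Positive Curvature*, Ch. II.11) the result is non-positively curved. It is compact, and its fundamental group is the multiple HNN extension (10.1). So $E_{m,n}$ acts properly and cocompactly on its universal cover, which is CAT(0).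

**(ii)⇒(iii).** By the Švarc–Milnor lemma, a group acting properly and cocompactly by isometries on a CAT(0) space is quasi-isometric to it.

**(iii)⇒(iv).** This is Lemma 2(b) and (c).

**(iv)⇒(i).** Let $0,m,n$ be pairwise distinct. We show that Theorem C applies to $E_{m,n}$, with $P=\langle T,x\rangle$, $h(T)=1$, $h(x)=0$ and $l=0$. Its hypotheses ask that $c$ lie strictly between $c_s$ and $c_t$ on the line $h=1$.

If $0$ is the middle one of the three numbers, take $c=T$, $c_s=Tx^m$, $c_t=Tx^n$ and the stable letters $y,z$ in (10.1).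

If $m$ is the middle one, put $c=Tx^m$, $s=y^{-1}$ and $t=y^{-1}z$. Then $s^{-1}cs=yTx^my^{-1}=T$ and $t^{-1}ct=z^{-1}(yTx^my^{-1})z=z^{-1}Tz=Tx^n$. Since $y=s^{-1}$, $z=s^{-1}t$, Tietze moves turn (10.1) into
$$E_{m,n}=\langle T,x,s,t\mid[T,x],\ s^{-1}cs=T,\ t^{-1}ct=Tx^n\rangle ,$$
and Theorem C applies, as $m$ lies strictly between $0$ and $n$.

If $n$ is the middle one, exchange the roles of $y$ and $z$.

In all cases $E_{m,n}$ has no coherent combing, so (iv) fails. Theorem C also gives that $E_{m,n}$ is not quasi-isometric to any automatic group. $\square$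

For $(m,n)=(1,-1)$, (10.1) with $T=a$, $x=b$, $y=s$, $z=t$ is the presentation of $G_{1,1}$, so $E_{1,-1}\cong G_{1,1}$. So the asynchronously automatic free-by-cyclic group $G_{1,1}$ is not quasi-isometric to any automatic group.
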